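# Tokens on a forest, and a computable metric space whose completion has Scott rank $\omega_1$

## 1. A chain of $\mathbb F_2$-vector spaces that reads a tree one node at a time

Let $\mathrm{Seq}$ be the set of nonempty finite sequences of natural numbers. We view it as a forest: the roots are the one-term sequences $(i)$, and the children of $\tau$ are the sequences $\tau^\frown j$, $j\in\omega$. Put $h(\tau)=\mathrm{length}(\tau)+\max(\tau)$. Each value of $h$ is taken finitely often, so we can enumerate $\mathrm{Seq}$ computably and without repetition as $\sigma_0,\sigma_1,\sigma_2,\dots$ in order of nondecreasing $h$. Write $\mathrm{idx}(\sigma_n)=n$. For instance, $h=1$ gives $(0)$; $h=2$ gives $(1),(0,0)$; $h=3$ gives $(2),(0,1),(1,0),(1,1),(0,0,0)$. In examples we take $\sigma_0=(0)$, $\sigma_1=(1)$, $\sigma_2=(0,0)$.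

Two properties of the order matter. A proper nonempty initial segment of $\tau$ has smaller length and no larger maximum, so smaller $h$, so it comes before $\tau$. And $\mathrm{idx}((n))\ge n$, because $h((m))=m+1<h((n))$ for each of the $n$ numbers $m<n$.

Now process the nodes $\sigma_0,\sigma_1,\dots$ one after the other; to process a node means to replace it by its children. The front just before stage $n$ is
$$B_n=\{\tau\in\mathrm{Seq}:\ \mathrm{idx}(\tau)\ge n,\ \text{every proper nonempty initial segment of }\tau\text{ has index}<n\}.$$

**Lemma 1.** (a) $B_0$ is the set of roots, $\sigma_n\in B_n$, and $(i)\in B_n$ whenever $n\le\mathrm{idx}((i))$; in particular $(n)\in B_n$. (b) If $\tau\in B_n$ and $n\le k\le\mathrm{idx}(\tau)$, then $\tau\in B_k$. (c) $B_{n+1}=(B_n\setminus\{\sigma_n\})\cup\{\sigma_n{}^\frown j:j\in\omega\}$, and no child of $\sigma_n$ is in $B_n$.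

**Proof.** Part (a) follows from the two properties of the order, and (b) is immediate from the definition. For (c), a child of $\sigma_n$ has the proper initial segment $\sigma_n$ of index $n\not<n$, so it is not in $B_n$. It is in $B_{n+1}$: its index exceeds $n$, and its proper initial segments are $\sigma_n$ and segments of $\sigma_n$, all of index $\le n$. If $\tau\in B_n\setminus\{\sigma_n\}$, then $\mathrm{idx}(\tau)\ge n+1$ and the proper segments have index $<n$, so $\tau\in B_{n+1}$. Conversely let $\tau\in B_{n+1}$. If $\tau$ properly extends $\sigma_n$, a segment strictly between the two would be a proper extension of $\sigma_n$, of index $>n$, which is not allowed; so $\tau$ is a child of $\sigma_n$. If $\tau$ does not properly extend $\sigma_n$, then its proper segments have index $\le n$ and are different from $\sigma_n$, so index $<n$; also $\mathrm{idx}(\tau)\ge n+1$, so $\tau\in B_n\setminus\{\sigma_n\}$. $\square$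

With our enumeration, $B_0=\{(i):i\ge0\}$, $B_1=\{(i):i\ge1\}\cup\{(0,j):j\in\omega\}$, $B_2=\{(i):i\ge2\}\cup\{(0,j)\}\cup\{(1,j)\}$, and $B_3$ arises from $B_2$ by replacing $(0,0)$ with all $(0,0,j)$.

Let $K_n$ be the $\mathbb F_2$-vector space of **finite** subsets of $B_n$: addition is symmetric difference, and zero is $\emptyset$. An element of $K_n$ is a finite set of tokens on the front. For $i\in\{0,1\}$ let $\pi_n^i:K_{n+1}\to K_n$ be the linear map with
$$\pi^i_n(\{\tau\})=\{\tau\}\ \ (\tau\in B_n\setminus\{\sigma_n\}),\qquad \pi_n^1(\{\sigma_n{}^\frown j\})=\{\sigma_n\},\qquad \pi_n^0(\{\sigma_n{}^\frown j\})=0. \tag{1}$$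
Finally let $c=(c_n)_n$ with $c_n=\{(n)\}\in K_n$. For $x\in2^\omega$, the object on which everything turns is the linear system
$$(S_x)\qquad u_n+\pi_n^{x(n)}(u_{n+1})=c_n\quad(n\in\omega),\qquad u_n\in K_n. \tag{2}$$
We call $(u_0,\dots,u_N)\in\prod_{j\le N}K_j$ an **$N$-solution** (for $x$) if the equations hold for all $n<N$.

Since we are in characteristic $2$, the equation reads $\pi_n^{x(n)}(u_{n+1})=u_n+c_n$. In words: at stage $n$, toggle the token on the root $(n)$; then process $\sigma_n$. Tokens elsewhere stay. A token on $\sigma_n$ must move to the children if $x(n)=1$; if $x(n)=0$ it is stuck, and no $u_{n+1}$ exists. Call $\sigma_n$ **$x$-open** if $x(n)=1$. Here is the precise form of this reading.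

**Lemma 2.** Suppose $\pi_n^{x(n)}(u_{n+1})=u_n+c_n$. (i) If $\tau\in B_n$ and $\tau\neq\sigma_n$, then $\tau\in u_{n+1}\iff\tau\in u_n+c_n$. (ii) If $\sigma_n\in u_n+c_n$, then $x(n)=1$ and some child $\sigma_n{}^\frown j$ is in $u_{n+1}$.

**Proof.** By (1), the only basis vector of $K_{n+1}$ whose image contains $\tau\in B_n\setminus\{\sigma_n\}$ is $\{\tau\}$; this gives (i). The coefficient of $\sigma_n$ in $\pi_n^{x(n)}(u_{n+1})$ is $0$ if $x(n)=0$, and it is the parity of the number of children of $\sigma_n$ in $u_{n+1}$ if $x(n)=1$. If it is $1$, then $x(n)=1$ and that number is odd, so not zero. $\square$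

**Lemma 3.** Let $u$ be an $N$-solution for $x$, let $(i)\notin u_0$, and suppose $m=\mathrm{idx}((i))<N$. Then $\sigma_m=(i)\in u_m+c_m$. Hence $(i)$ is $x$-open and has a child in $u_{m+1}$.

**Proof.** Recall $m\ge i$, and that $(i)\in B_n$ for all $n\le m$. For $n<i$ we have $(i)\ne\sigma_n$ and $(i)\notin c_n$, so Lemma 2(i) gives $(i)\in u_{n+1}\iff(i)\in u_n$. Hence $(i)\notin u_n$ for all $n\le i$, and so $(i)\in u_i+c_i$. If $m=i$ we have the first assertion. If $m>i$, then Lemma 2(i) at $n=i$ gives $(i)\in u_{i+1}$, and at the stages $i<n<m$ it gives $(i)\in u_{n+1}$ from $(i)\in u_n$, as $(i)\notin c_n$. So $(i)\in u_m$, and $(i)\notin c_m$, so $(i)\in u_m+c_m$. Lemma 2(ii) at stage $m$ gives the rest. $\square$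

**Lemma 4.** If $(S_x)$ has a solution, there is an infinite sequence of $x$-open nodes, each a child of the one before.

**Proof.** Let $u$ be a solution. The set $u_0$ is finite, so there is $i$ with $(i)\notin u_0$. By Lemma 3 the root $(i)$ is $x$-open and has a child in some $u_{n}$. Now let $\tau\in u_n$ be any node of length $\ge2$. Then $\tau\in B_n$, and $\tau$ lies in no $c_k$. By Lemma 1(b) and Lemma 2(i), $\tau\in u_k$ for $n\le k\le\mathrm{idx}(\tau)$. At stage $k=\mathrm{idx}(\tau)$ we have $\sigma_k=\tau\in u_k+c_k$, so by Lemma 2(ii) $\tau$ is $x$-open and has a child in $u_{k+1}$. That child again has length $\ge2$, and we repeat. $\square$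

Two extreme cases can be done by hand.

Let $x=(1,1,1,\dots)$. Start with $u_0=\emptyset$. Given $u_n$, let $v=u_n+c_n$, and put $u_{n+1}=v$ if $\sigma_n\notin v$, and $u_{n+1}=(v\setminus\{\sigma_n\})\cup\{\sigma_n{}^\frown0\}$ otherwise. Then $\pi^1_n(u_{n+1})=v$, so this solves $(S_x)$. The first terms are $u_1=\{(0,0)\}$, $u_2=\{(0,0),(1,0)\}$, $u_3=\{(2),(1,0),(0,0,0)\}$.

Let $x=(0,0,0,\dots)$. By Lemma 4 there is no solution; directly, Lemma 3 forces every root into $u_0$, which is finite. But for every $N$ there is an $N$-solution, namely $u_j=\{(i):j\le i<N\}$ for $j\le N$. Indeed for $j<N$ we have $u_j+c_j=\{(i):j<i<N\}=u_{j+1}$. This set is contained in $B_{j+1}$ since $\mathrm{idx}((i))\ge i\ge j+1$, and $\pi^0_j$ fixes it because its elements are not children of $\sigma_j$ and so lie in $B_j\setminus\{\sigma_j\}$. So the truncated systems are solvable, but only with a $u_0$ that knows $N$ in advance.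

What is this for? Between the extremes lie those $x$ for which the $x$-open nodes form a well-founded forest of large rank. There $(S_x)$ is unsolvable, but finite solutions can be prolonged again and again, and the rank measures how often. We shall build one computable metric space that contains a pair of points $(x,0),(x,c)$ for every $x\in2^\omega$, such that an isometry carries the first point to the second exactly when $(S_x)$ is solvable, while for suitable $x$ the first $\alpha$ levels of back-and-forth analysis cannot separate the two points. The next section recalls the question this answers.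

## 2. Back-and-forth relations and Scott rank of metric spaces

A metric space $(X,d)$ is regarded as a classical first-order structure in the countable relational language $\{R_q:q\in\mathbb Q^+\}$, where $R_q(x,y)$ holds iff $d(x,y)<q$. Our spaces are nonempty. (For the empty space only the empty tuple exists, and all statements below are trivial.)

**Definition (back-and-forth relations).** Let $\mathcal N$ be such a structure. For tuples $\bar a,\bar b$ of the same finite length $n$:

- $\bar a\equiv_0\bar b$ iff $R_q(a_i,a_j)\leftrightarrow R_q(b_i,b_j)$ for all $i,j<n$ and $q\in\mathbb Q^+$; that is, $d(a_i,a_j)=d(b_i,b_j)$ for all $i,j$.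
- $\bar a\equiv_{\alpha+1}\bar b$ iff for every $p\in\mathcal N$ there is $e\in\mathcal N$ with $\bar ap\equiv_\alpha\bar be$, and for every $e\in\mathcal N$ there is $p\in\mathcal N$ with $\bar ap\equiv_\alpha\bar be$.
- For limit $\lambda$, $\bar a\equiv_\lambda\bar b$ iff $\bar a\equiv_\alpha\bar b$ for all $\alpha<\lambda$.

**Definition (Scott rank).** $\mathrm{SR}(\mathcal N)$ is the least ordinal $\alpha$ such that, for every $n$ and all $n$-tuples, $\bar a\equiv_\alpha\bar b$ implies $\bar a\equiv_{\alpha+1}\bar b$.

**Example.** In $\{0,1,3\}\subset\mathbb R$, all single points are $\equiv_0$. The sets of distances seen from $0,1,3$ are $\{0,1,3\},\{0,1,2\},\{0,2,3\}$, so no two different points are $\equiv_1$. If $\bar a\equiv_1\bar b$ then $a_i\equiv_1b_i$ for each $i$ (restrict the tuples), so $\bar a=\bar b$. Hence the Scott rank is $1$. In $\mathbb R$, a distance-preserving map between finite subsets extends to an isometry of $\mathbb R$; so $\equiv_0$ implies $\equiv_1$ (use the isometry to answer), and $\mathrm{SR}(\mathbb R)=0$.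

**Definition (presentations).** A Polish metric space is a complete separable metric space. A presentation of a countable metric space is a metric space $\mathcal M=(A,d)$ with $A\subseteq\omega$; its code is $\{(q,i,j)\in\mathbb Q^+\times A\times A:d(i,j)<q\}$, viewed as a real. $\omega_1^{\mathcal M}$ is the least ordinal with no presentation on $\omega$ recursive in this code, and $\bar{\mathcal M}$ is the completion of $\mathcal M$ as an $\{R_q\}$-structure.

For example, $\mathbb Q$ with its usual metric, computably enumerated, is a presentation with computable code; its completion is $\mathbb R$ and $\omega_1^{\mathcal M}=\omega_1^{CK}$.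

For a countable structure $\mathcal M$ in a countable language $\mathcal L$, Nadel's bound says $\mathrm{SR}(\mathcal M)\le\omega_1^{\mathcal L\oplus\mathcal M}$. For every compact Polish metric space $\mathcal N$, $\mathrm{SR}(\mathcal N)\le\omega$ (Fokina, Friedman, Koerwien, Nies). A Polish metric space is in general uncountable, but it is determined by a countable dense piece. So one asks, as in "Bounds On Continuous Scott Rank" (https://williamchan-math.github.io/papers/bounds_continuous_scott_rank.pdf): is $\mathrm{SR}(\bar{\mathcal M})\le\omega_1^{\mathcal M}$ for every presented countable metric space $\mathcal M$?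

The answer is no, even for a computable $\mathcal M$, and no countable bound of any kind is possible.

**Theorem A.** There is a presentation $\mathcal M$ on $A=\omega$ with computable code (all distances rational) such that for every countable $\alpha$ there are points $a,b\in\mathcal N:=\bar{\mathcal M}$ with $a\equiv_\alpha b$ but no isometry of $\mathcal N$ onto itself takes $a$ to $b$. Hence $\mathrm{SR}(\bar{\mathcal M})\ge\omega_1>\omega_1^{CK}=\omega_1^{\mathcal M}$.

**Theorem B (local Nadel bound).** For every presented $\mathcal M$ and $\bar a,\bar b\in\bar{\mathcal M}^n$ in different $\mathrm{Iso}(\bar{\mathcal M})$-orbits, there is $\alpha<\omega_1^{\mathcal M\oplus\bar a\oplus\bar b}$ with $\bar a\not\equiv_\alpha\bar b$. Hence $\mathrm{SR}(\bar{\mathcal M})\le\omega_1$ always (an upper bound due to Doucha, reproved here), and in Theorem A $\mathrm{SR}(\bar{\mathcal M})=\omega_1$ exactly.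

**Theorem C.** If for each $n$ the orbit equivalence relation of $\mathrm{Iso}(\bar{\mathcal M})$ on $\bar{\mathcal M}^n$ is Borel, then $\mathrm{SR}(\bar{\mathcal M})<\omega_1$. If each is $\Delta^1_1(\mathcal M)$ (on codes), then $\mathrm{SR}(\bar{\mathcal M})\le\omega_1^{\mathcal M}$.

Here $\mathrm{Iso}(\mathcal N)$ is the group of isometries of $\mathcal N$ onto $\mathcal N$, and a point $a\in\bar{\mathcal M}$ is coded by $\{(q,i)\in\mathbb Q^+\times A:d(a,i)<q\}$. Three general facts will be used throughout.

**Lemma 5 (monotonicity).** If $\beta\le\alpha$, then $\bar a\equiv_\alpha\bar b$ implies $\bar a\equiv_\beta\bar b$.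

**Proof.** We first show $\equiv_{\alpha+1}\Rightarrow\equiv_\alpha$ by induction on $\alpha$. For $\alpha=0$, take any $p$ with its answer $e$ and restrict $\bar ap\equiv_0\bar be$. For $\alpha=\gamma+1$: every $p$ has an $e$ with $\bar ap\equiv_{\gamma+1}\bar be$, hence $\bar ap\equiv_\gamma\bar be$ by induction, and symmetrically; so $\bar a\equiv_{\gamma+1}\bar b$. For limit $\alpha$: every $p$ has an $e$ with $\bar ap\equiv_\alpha\bar be$, hence $\bar ap\equiv_\gamma\bar be$ for all $\gamma<\alpha$, and symmetrically; so $\bar a\equiv_{\gamma+1}\bar b$, and by induction $\bar a\equiv_\gamma\bar b$, for all $\gamma<\alpha$. That is $\bar a\equiv_\alpha\bar b$. The general statement follows by induction on $\alpha$: successors by what was just shown, limits by definition. $\square$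

So the relations decrease, and since they are subsets of a fixed set they stabilize; $\mathrm{SR}(\mathcal N)$ exists.

**Lemma 6.** If an isometry $\varphi$ of $\mathcal N$ onto $\mathcal N$ maps $\bar a$ to $\bar b$, then $\bar a\equiv_\alpha\bar b$ for all $\alpha$.

**Proof.** Induction on $\alpha$ for all tuples; at successors answer $p$ by $\varphi(p)$ and $e$ by $\varphi^{-1}(e)$. $\square$

**Lemma 7.** Let $\mathcal N$ be Polish and suppose $\equiv_\alpha$ implies $\equiv_{\alpha+1}$ for all tuples. Then $\bar a\equiv_\alpha\bar b$ implies that some isometry of $\mathcal N$ onto $\mathcal N$ maps $\bar a$ to $\bar b$.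

**Proof.** By assumption, if $\bar a\equiv_\alpha\bar b$, then each $p$ has an $e$ with $\bar ap\equiv_\alpha\bar be$ and each $e$ has such a $p$. Let $\{p_k\}$ be dense. Extend the pair $(\bar a,\bar b)$ step by step, keeping $\equiv_\alpha$: at step $2k$ add $p_k$ on the left and an answer on the right, at step $2k+1$ add $p_k$ on the right and an answer on the left. By Lemma 5 every finite stage is $\equiv_0$, so we get a distance-preserving (hence well-defined and injective) map extending $\bar a\mapsto\bar b$ with dense domain and dense range. By completeness it extends to a distance-preserving map of $\mathcal N$ into $\mathcal N$; its range is complete, hence closed, and dense, so it is onto. $\square$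

## 3. Trees of approximate isometries: Theorem B, and where it stops

The sensible first attempt is to prove a positive answer. For countable structures one would look at the tree of attempts to build an automorphism taking $\bar a$ to $\bar b$: if there is none, the tree is well-founded, and its rank bounds the level at which $\bar a,\bar b$ are separated. In a Polish metric space we must approximate by points of $A$. This works, and gives Theorem B.

**Step 1: the tree.** Let $\mathcal M=(A,d)$, $\mathcal N=\bar{\mathcal M}$, let $\bar a,\bar b\in\mathcal N^n$ lie in different orbits, and let $y$ be the join of the codes of $\mathcal M,\bar a,\bar b$. If $\bar a\not\equiv_0\bar b$, take $\alpha=0$. So assume $\bar a\equiv_0\bar b$. From the code we can read off $A$ (namely $i\in A$ iff $(1,i,i)$ is in the code), so fix an enumeration $(m_k)_{k\in\omega}$ of $A$, repetitions allowed, recursive in $\mathcal M$. Let $T=T_{\bar a,\bar b}$ be the tree of finite sequences $(t_1,\dots,t_r)$, with $t_l=(P^l_i,Q^l_i)_{i<l}\in A^{2l}$, such that, whenever the indices are in range,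

- $P^l_{2k}=m_k$ and $Q^l_{2k+1}=m_k$;
- $d(P^{l+1}_i,P^l_i)<2^{1-l}$ and $d(Q^{l+1}_i,Q^l_i)<2^{1-l}$;
- $|d(P^l_i,P^l_j)-d(Q^l_i,Q^l_j)|<2^{2-l}$ and $|d(P^l_i,a_j)-d(Q^l_i,b_j)|<2^{1-l}$.

The tree is arithmetical in $y$, uniformly: inequalities $d<q$ are read off $y$, and $|d-d'|<\varepsilon$ means $d<d'+\varepsilon$ and $d'<d+\varepsilon$, where $d<d'+\varepsilon$ holds iff there is a rational $q$ with $d<q$ and not $d'<q-\varepsilon$.

**Step 2: infinite branches give isometries.** Along an infinite branch, $P^l_i$ and $Q^l_i$ are Cauchy sequences in $l$; let $c_i,e_i\in\mathcal N$ be the limits. Passing to the limit, $d(c_i,c_j)=d(e_i,e_j)$ and $d(c_i,a_j)=d(e_i,b_j)$; and $d(a_i,a_j)=d(b_i,b_j)$ since $\bar a\equiv_0\bar b$. So $a_j\mapsto b_j$, $c_i\mapsto e_i$ is a distance-preserving map. Its domain and range are dense since $c_{2k}=m_k$ and $e_{2k+1}=m_k$. It extends to an isometry of $\mathcal N$ onto $\mathcal N$ taking $\bar a$ to $\bar b$. As $\bar a,\bar b$ are in different orbits, $T$ has no infinite branch. Define ranks by $|t|=\sup\{|t'|+1:t'\text{ an immediate extension of }t\text{ in }T\}$.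

**Step 3: equivalence forces rank.** We claim: let $t\in T$ have length $r$ and let $\bar c,\bar e\in\mathcal N^r$ satisfy $\bar a\bar c\equiv_\beta\bar b\bar e$, $c_{2k}=m_k$, $e_{2k+1}=m_k$ (indices in range), and $d(P^r_i,c_i)<2^{-r}$, $d(Q^r_i,e_i)<2^{-r}$ for $i<r$. Then $|t|\ge\beta$.

We use induction on $\beta$. It suffices to show $|t|\ge\beta'+1$ for each $\beta'<\beta$. By Lemma 5, $\bar a\bar c\equiv_{\beta'+1}\bar b\bar e$. If $r=2k$ put $c_r=m_k$ and choose $e_r$; if $r=2k+1$ put $e_r=m_k$ and choose $c_r$; in both cases so that $\bar a\bar cc_r\equiv_{\beta'}\bar b\bar ee_r$. For $i\le r$ choose $P^{r+1}_i,Q^{r+1}_i\in A$ within less than $2^{-r-1}$ of $c_i,e_i$, and equal to $c_i$ or $e_i$ where the first clause prescribes a value. For $i<r$,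
$$d(P^{r+1}_i,P^r_i)<2^{-r-1}+2^{-r}<2^{1-r},$$
and likewise for $Q$. The tuples $\bar a\bar cc_r$ and $\bar b\bar ee_r$ are $\equiv_0$, so $d(c_i,c_j)=d(e_i,e_j)$ and $d(c_i,a_j)=d(e_i,b_j)$; hence the differences in the third clause, for $l=r+1$, are less than $4\cdot2^{-r-1}=2^{2-(r+1)}$ and $2\cdot2^{-r-1}=2^{1-(r+1)}$. So we have an immediate extension $t'\in T$ of $t$ which satisfies the hypothesis with $\beta'$. By induction $|t'|\ge\beta'$, so $|t|\ge\beta'+1$.

**Step 4: conclusion.** For $t=\emptyset$ Step 3 says
$$\bar a\equiv_\beta\bar b\ \Longrightarrow\ |\emptyset|\ge\beta. \tag{3}$$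
So $\bar a\not\equiv_{|\emptyset|+1}\bar b$. By Spector, a well-founded tree arithmetical in $y$ has rank below $\omega_1^y$; thus $\alpha=|\emptyset|+1<\omega_1^y=\omega_1^{\mathcal M\oplus\bar a\oplus\bar b}$.

If now $\bar a\equiv_{\omega_1}\bar b$, then $\bar a,\bar b$ are in one orbit, since otherwise they are separated at a countable level, against Lemma 5. By Lemma 6, $\bar a\equiv_{\omega_1+1}\bar b$. So $\mathrm{SR}(\mathcal N)\le\omega_1$. This proves Theorem B, except for its last clause, which follows once Theorem A is proved. $\square$

Why is this not yet the bound $\omega_1^{\mathcal M}$? The ordinal found is below $\omega_1^{\mathcal M\oplus\bar a\oplus\bar b}$. If $\bar a,\bar b$ consist of points of $A$, their codes are computable from $\mathcal M$, and we do get $\alpha<\omega_1^{\mathcal M}$. In a countable structure all tuples are of this kind. But the points of $\bar{\mathcal M}$ are reals, and nothing in the argument keeps the ordinals $\omega_1^{\mathcal M\oplus\bar a\oplus\bar b}$ below a fixed countable ordinal as $\bar a,\bar b$ vary. This is the exact point at which the attempt stops, and it also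 says what a counterexample needs: pairs of points that code well-founded trees of every countable rank.

We cannot put a separate piece for each countable ordinal into the space, with the pieces at pairwise distances bounded below: there are uncountably many ordinals, and the space would not be separable. The trees must be coded by reals $x\in2^\omega$, and near a point with parameter $x$ the space contains points with parameter $x'$ for every $x'$ that agrees with $x$ up to a large $m$. So the metric can consult $x$ only through its finite initial segments. The system $(S_x)$ is made for this: its $n$-th equation uses the single bit $x(n)$.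

## 4. One computable space containing all the systems $(S_x)$

**Definition (the space).** Let $\mathcal N=Z\sqcup D$ with
$$Z=\Big\{(x,z):x\in2^\omega,\ z\in\prod_nK_n\Big\},\qquad D=\Big\{(s,w):s\in2^{<\omega},\ w\in\prod_{j\le|s|}K_j\Big\}.$$
For $(s,w)\in D$ put $\delta_s(w)_j=w_j+\pi_j^{s(j)}(w_{j+1})$ for $j<|s|$. Write $s\wedge t$, $s\wedge x$, $x\wedge y$ for longest common initial segments. Say that $(x,z)$ and $(s,w)$ **match** if $s\subset x$ and $\delta_s(w)=z{\restriction}|s|$. Fix a computable injection $\kappa$ of the set of all $(\{s,t\},u)$, with $s,t\in2^{<\omega}$ and $u\in\prod_{j\le|s\wedge t|}K_j$, into $(0,1]\cap\mathbb Q$. The function $d$ is symmetric, zero exactly on the diagonal, and for distinct points: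

- $d((x,z),(x',z'))=2^{-m-1}$, with $m$ least such that $x(m)\ne x'(m)$ or $z_m\ne z_m'$;
- $d((x,z),(s,w))=2-2^{-|s|}$ if the two points match, and $=2$ otherwise;
- $d((s,w),(t,w'))=1+\kappa\big(\{s,t\},(w_j+w_j')_{j\le|s\wedge t|}\big)$.

The isolated points $(s,w)\in D$ are there to pin down isometries. Distances inside $D$ will force an isometry to add a fixed vector to $w$ for each $s$, coherently in $s$; distances between $D$ and $Z$ compare $\delta_s(w)$, the left side of the truncated system (2), with $z$.

**Step 1: $d$ is a metric.** On $Z$ it is an ultrametric with values $\le\frac12$. All distances from a point of $D$ to a different point lie in $[1,2]$, so a triangle with at least two corners in $D$ has all its sides in $[1,2]$ and satisfies the triangle inequality. There remain $p=(x,z)$ and $p'=(x',z')$ in $Z$, with $d(p,p')=2^{-m-1}$, and $q=(s,w)\in D$. If $|s|\le m$, then $x,x'$ and $z,z'$ agree below $|s|$, so both points match $q$ or neither does, and $d(p,q)=d(p',q)$. If $|s|\ge m+1$, both distances are in $\{2-2^{-|s|},2\}$ and differ by at most $2^{-|s|}\le2^{-m-1}=d(p,p')$. And $d(p,p')\le\frac12\le d(p,q)+d(q,p')$.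

**Step 2: $\mathcal N$ is the completion of a computable space.** A Cauchy sequence is eventually constant or eventually in $Z$, because points of $D$ have distance $\ge1$ from all others; and $Z$ is complete. So $\mathcal N$ is complete. Let
$$\mathcal M=D\cup\{(x,z)\in Z:\ x(n)=0\text{ and }z_n=0\text{ for all but finitely many }n\}.$$
This is countable, and dense, since truncating $(x,z)$ at $m$ moves it by at most $2^{-m-1}$. Its points are finite objects that can be coded effectively by $\omega$. Membership in $B_n$ and the maps $\pi_n^i$ are computable, so matching and first disagreement are decidable, and all distances are rational and computable. Hence the code of $\mathcal M$ is computable, $\omega_1^{\mathcal M}=\omega_1^{CK}$, and $\bar{\mathcal M}=\mathcal N$.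

**Step 3: a group of isometries.** Let $G=\prod_{s\in2^{<\omega}}K_{|s|}$ act on $\mathcal N$ by
$$g\cdot(s,w)=\big(s,(w_j+g_{s\restriction j})_{j\le|s|}\big),\qquad g\cdot(x,z)=\big(x,(z_j+g_{x\restriction j}+\pi_j^{x(j)}g_{x\restriction(j+1)})_j\big). \tag{4}$$
First coordinates do not change, and in characteristic $2$ each $g$ acts as an involution. We check that $g$ is an isometry. For two points $(s,w),(t,w')$ of $D$ and $j\le|s\wedge t|$, we have $s{\restriction}j=t{\restriction}j$, so $w_j$ and $w'_j$ are shifted by the same vector and $w_j+w'_j$ is unchanged. For $(x,z)$ and $(s,w)$ with $s\subset x$ and $j<|s|$, both $\delta_s(w)_j$ and $z_j$ are shifted by $g_{x\restriction j}+\pi_j^{x(j)}g_{x\restriction(j+1)}$, so matching is unchanged; if $s\not\subset x$, both distances are $2$. For two points of $Z$ with $x{\restriction}m=x'{\restriction}m$ and $z{\restriction}m=z'{\restriction}m$, the shifts at $j<m$ depend only on $x{\restriction}(j+1)=x'{\restriction}(j+1)$, so the images agree below $m$ as well. Thus $g$ does not increase distances in $Z$, and since $g^{-1}=g$ it preserves them.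

## 5. Orbits of $(x,0)$ and $(x,c)$ are governed by solvability

**Proposition 8.** Let $x\in2^\omega$. Some isometry of $\mathcal N$ onto $\mathcal N$ maps $(x,0)$ to $(x,c)$ if and only if $(S_x)$ has a solution.

**Proof.** If $u$ solves $(S_x)$, let $g\in G$ have components $g_{x\restriction j}=u_j$ for all $j$ and $0$ elsewhere. By (4), $g\cdot(x,0)=(x,(u_j+\pi_j^{x(j)}u_{j+1})_j)=(x,c)$.

Conversely let $\varphi$ be such an isometry. Points of $D$ are isolated, and points $(x,z)$ of $Z$ are not: change $x(m)$ for large $m$. So $D$ is the set of isolated points, and $\varphi[D]=D$.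

Consider $(s,w)\ne(s,w')$ in $D$. Their images $(t,v),(t',v')$ have the same distance, and $\kappa$ is injective, so $\{t,t'\}=\{s\}$ and $v+v'=w+w'$. Since each $s$ occurs with more than one $w$, every $\varphi(s,w)$ has first coordinate $s$; and the sum of $w$ and the second coordinate of $\varphi(s,w)$ does not depend on $w$. So $\varphi(s,w)=(s,w+h^s)$ for a fixed $h^s\in\prod_{j\le|s|}K_j$.

Now let $t\subsetneq s$ and compare $(s,w)$ with $(t,w')$. Here $s\wedge t=t$. Injectivity of $\kappa$ gives $w_j+w'_j=w_j+h^s_j+w'_j+h^t_j$ for $j\le|t|$, so $h^s_j=h^t_j$ for $j\le|t|$. With $g_s:=h^s_{|s|}\in K_{|s|}$ we therefore have $h^s=(g_{s\restriction j})_{j\le|s|}$ for all $s$.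

Put $u_n=g_{x\restriction n}\in K_n$. For $n\ge1$ the points $(x,0)$ and $(x{\restriction}n,0)$ match, so their distance is $2-2^{-n}$. Hence $(x,c)$ and $\varphi(x{\restriction}n,0)=(x{\restriction}n,(u_j)_{j\le n})$ have distance $2-2^{-n}<2$, which means that they match: $u_j+\pi_j^{x(j)}(u_{j+1})=c_j$ for all $j<n$. As $n$ is arbitrary, $u$ solves $(S_x)$. $\square$

By the two cases in Section 1, $(x,0)$ and $(x,c)$ are in one orbit for $x=(1,1,\dots)$ and in different orbits for $x=(0,0,\dots)$. In the second case the difference is seen very early, and it is instructive to see how.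

**Example.** Let $x=(0,0,\dots)$, $a=(x,0)$, $b=(x,c)$. Then $a\not\equiv_2b$. Suppose $a\equiv_2b$. Play $p=(\emptyset,0)\in D$ beside $a$, and let $e$ be an answer with $ap\equiv_1be$. Since $d(b,e)=d(a,p)=1$, the definition of $d$ gives $e=(\emptyset,w)$ for some $w=(w_0)$. The set $w_0$ is finite; choose $i$ with $(i)\notin w_0$, let $n=\mathrm{idx}((i))+1$, and play $p'=(x{\restriction}n,0)$. The answer $e'$ satisfies $app'\equiv_0bee'$. From $d(b,e')=2-2^{-n}\in[\tfrac32,2)$ and the definition of $d$ we get $e'=(x{\restriction}n,w')$ (a point of $Z$ is at distance at most $\tfrac12$ from $b$), matching $b$, so $w'$ is an $n$-solution. From $d(e,e')=d(p,p')$ and injectivity of $\kappa$ we get $w'_0=w_0$. But now Lemma 3 says that $(i)$ is $x$-open, which is false.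

So a move close to $x$ forces the answerer to exhibit an $n$-solution, and earlier moves have already fixed its first terms. The answerer survives if she can always prolong the partial solution she has committed herself to.

## 6. Ordinals as budgets for prolonging finite solutions

How much rank does the answerer need? Prolonging by one equation may push a token to a child, and in a well-founded forest this lowers a rank. If we can always choose the child so that one unit is enough, then $k$ more equations cost $k$ units. One move of the opponent can demand any finite number of further equations, and we learn the number only when the move is made. So one move should be given a budget of $\omega$, and $\alpha$ moves a budget of $\omega\cdot\alpha$. We now choose $x$ with exactly this budget.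

Fix a countable $\alpha\ge1$, let $\gamma=\omega\cdot\alpha$, and let $e:\omega\to\gamma$ be onto.

**Definition (open nodes, $\rho$, $x$, $a$, $b$).** Call $\tau=(i,j_1,\dots,j_k)\in\mathrm{Seq}$ **open** if $e(j_1)>\dots>e(j_k)$ (always true for $k\le1$). For open $\tau$ let $\rho(\tau)=\gamma$ if $k=0$ and $\rho(\tau)=e(j_k)$ if $k\ge1$. Let $x(n)=1$ iff $\sigma_n$ is open, and put $a=(x,0)$, $b=(x,c)$.

So open means $x$-open for this $x$. Two properties are clear. First,
$$\text{if }\tau\text{ is open and }\theta<\rho(\tau),\text{ some child }\tau^\frown j\text{ is open with }\rho(\tau^\frown j)=\theta: \tag{5}$$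
take $j$ with $e(j)=\theta$. Second, there is no infinite sequence of open nodes, each a child of the one before, since it would give an infinite descending sequence of ordinals. By Lemma 4, $(S_x)$ has no solution, and Proposition 8 gives:

**Corollary 9.** No isometry of $\mathcal N$ onto $\mathcal N$ maps $a$ to $b$.

From now on, $n$-solutions are for this $x$.

**Lemma 10 (one more equation costs one unit).** Let $\theta+1\le\gamma$ and let $u$ be an $n$-solution such that all $\tau\in u_n$ are open with $\rho(\tau)\ge\theta+1$. Then $u$ extends to an $(n+1)$-solution $u^\frown u_{n+1}$ such that all $\tau\in u_{n+1}$ are open with $\rho(\tau)\ge\theta$.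

**Proof.** Let $v=u_n+c_n$. Its elements are elements of $u_n$ or equal to $(n)$, so they are open with $\rho\ge\theta+1$; recall $\rho((n))=\gamma$. We need $u_{n+1}\in K_{n+1}$ with $\pi_n^{x(n)}u_{n+1}=v$.

If $\sigma_n\notin v$, let $u_{n+1}=v$. Then $v\subseteq B_n\setminus\{\sigma_n\}\subseteq B_{n+1}$, and $\pi_n^{x(n)}$ fixes $v$. If $\sigma_n\in v$, then $\sigma_n$ is open, so $x(n)=1$, and $\rho(\sigma_n)\ge\theta+1>\theta$. By (5) choose $j$ with $\sigma_n{}^\frown j$ open and $\rho(\sigma_n{}^\frown j)=\theta$, and let $u_{n+1}=(v\setminus\{\sigma_n\})\cup\{\sigma_n{}^\frown j\}$. By Lemma 1(c) this is in $K_{n+1}$, and $\pi_n^1u_{n+1}=(v\setminus\{\sigma_n\})+\{\sigma_n\}=v$. In both cases the elements of $u_{n+1}$ are open with $\rho\ge\theta$. $\square$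

**Definition ($\beta$-good).** An $n$-solution $u=(u_0,\dots,u_n)$ is **$\beta$-good** if every $\tau\in u_n$ is open with $\rho(\tau)\ge\omega\cdot\beta$.

For example, $u=(\emptyset)$ is a $0$-solution (no equations), and it is vacuously $\beta$-good for every $\beta$. Clearly $\beta$-good implies $\beta'$-good for $\beta'\le\beta$.

**Corollary 11 (one move costs $\omega$).** If $\beta+1\le\alpha$, $u$ is a $(\beta+1)$-good $n$-solution and $n'\ge n$, then $u$ extends to a $\beta$-good $n'$-solution.

**Proof.** Let $k=n'-n$. All $\tau\in u_n$ are open with $\rho(\tau)\ge\omega(\beta+1)=\omega\beta+\omega\ge\omega\beta+k$. If $k=0$ we are done. Otherwise apply Lemma 10 $k$ times, with $\theta=\omega\beta+k-1,\ \omega\beta+k-2,\ \dots,\ \omega\beta$ in turn. Each of these satisfies $\theta+1\le\omega\beta+\omega\le\omega\alpha=\gamma$. At the end all nodes have $\rho\ge\omega\beta$. $\square$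

## 7. The answerer's strategy: $a\equiv_\alpha b$

We keep $\alpha,\gamma,e,x,a,b$ from Section 6. The strategy keeps a partial solution $u$ in hand. Points over $x$ itself are shifted by $c$, as if the full system had been solved. All other points leave $x$ at a finite stage, and for them a partial solution that is long enough gives the shift.

For an $n$-solution $u$ let $g_u\in G$ have components $(g_u)_{x\restriction j}=u_j$ for $j\le n$, and $0$ elsewhere.

**Definition ($\sim_\beta$).** For $\beta\le\alpha$ and tuples $\bar a',\bar b'$ of the same length, write $\bar a'\sim_\beta\bar b'$ if there are $n$ and a $\beta$-good $n$-solution $u$ such that for each $i$ one of the following holds: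

- (T1) $a_i'=(x,z)$ and $b_i'=(x,z+c)$;
- (T2) $a_i'=(y,z)$ with $y\ne x$, $|y\wedge x|\le n$, and $b_i'=g_u\cdot a_i'$;
- (T3) $a_i'=(s,w)\in D$ with $|s\wedge x|\le n$, and $b_i'=g_u\cdot a_i'$.

**Step 1: prolonging $u$ does not disturb earlier answers.** Let $u'$ be an $n'$-solution extending $u$. On a point $(y,z)$ as in (T2), $g_u$ and $g_{u'}$ act through their components at $y{\restriction}j$. If $j\le|y\wedge x|\le n$, this component is $u_j=u'_j$ for both; if $j>|y\wedge x|$, then $y{\restriction}j$ is not an initial segment of $x$ and the component is $0$ for both. The same argument works for $(s,w)$ as in (T3). So $g_u$ and $g_{u'}$ agree there, and a tuple pair related via $u$ satisfies (T1)–(T3) also with $u'$ and $n'$.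

**Step 2: $\bar a'\sim_\beta\bar b'$ implies $\bar a'\equiv_0\bar b'$.** We must see that distances are preserved, case by case.

Two points of types T2 or T3: $g_u$ is an isometry.

Two points $(x,z),(x,z')$ of type T1: adding $c$ to both does not change the first place where $z,z'$ disagree, if any.

A point $(x,z)$ of type T1 and $(y,z')$ of type T2, with $m=|x\wedge y|\le n$: the sequences $x,y$ first differ at $m$, so the distance depends only on whether, and where first, $z$ and $z'$ disagree below $m$. For $j<m$ we have $y{\restriction}(j+1)=x{\restriction}(j+1)$ and $j+1\le n$, so $z'_j$ is shifted by $u_j+\pi_j^{x(j)}u_{j+1}=c_j$, since $u$ is an $n$-solution. And $z_j$ is shifted by $c_j$ as well.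

A point $(x,z)$ of type T1 and $(s,w)$ of type T3: first coordinates do not change. If $s\not\subset x$, both distances are $2$. If $s=x{\restriction}m$, then $m=|s\wedge x|\le n$, and for $j<m$ the vector $\delta_s(w)_j$ is shifted by $u_j+\pi_j^{x(j)}u_{j+1}=c_j$, as is $z_j$. So matching is preserved, and with it the distance.

**Step 3: $\bar a'\sim_\beta\bar b'$ implies $\bar a'\equiv_\beta\bar b'$ for $\beta\le\alpha$.** Induction on $\beta$, for all tuples. The case $\beta=0$ is Step 2. If $\beta$ is a limit, then a $\beta$-good $u$ is $\beta'$-good for all $\beta'<\beta$, so $\bar a'\sim_{\beta'}\bar b'$, hence $\bar a'\equiv_{\beta'}\bar b'$, for all $\beta'<\beta$.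

Now let $\beta+1\le\alpha$ and $\bar a'\sim_{\beta+1}\bar b'$ via an $n$-solution $u$. Let $p\in\mathcal N$ be played on either side.

If $p=(x,z)$, answer $(x,z+c)$ on the other side. Since $c+c=0$, the new pair is of type T1 whichever side $p$ was on. Keep $u$, which is also $\beta$-good.

Otherwise let $m$ be the length of the meet of $x$ with the first coordinate of $p$; it is finite. By Corollary 11, extend $u$ to a $\beta$-good $n'$-solution $u'$ with $n'=\max(n,m)$, and answer $g_{u'}\cdot p$. As $g_{u'}$ is an involution that preserves first coordinates, the new pair is of type T2 or T3 with respect to $u'$ whichever side $p$ was on. By Step 1 the old pairs are still of their types.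

In both cases the extended tuples are $\sim_\beta$-related, hence $\equiv_\beta$ by induction. So $\bar a'\equiv_{\beta+1}\bar b'$.

**Step 4: the points $a,b$.** Take $n=0$ and $u=(\emptyset)$, which is $\alpha$-good. The pair $a=(x,0)$, $b=(x,c)$ is of type T1. So $a\sim_\alpha b$, and by Step 3
$$a\equiv_\alpha b. \tag{6}$$

**Step 5: Theorem A.** For every countable $\alpha\ge1$, (6) and Corollary 9 give $a,b\in\mathcal N$ with $a\equiv_\alpha b$ that are in different orbits; for $\alpha=0$ use the points for $\alpha=1$ and Lemma 5. The space $\mathcal N=\bar{\mathcal M}$ did not depend on $\alpha$, and by Section 4 the presentation $\mathcal M$ is on $\omega$, with rational distances and computable code.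

Suppose $\alpha_0=\mathrm{SR}(\mathcal N)$ were countable. Take $a,b$ for $\alpha=\max(\alpha_0,1)$. By Lemma 5, $a\equiv_{\alpha_0}b$, so by Lemma 7 some isometry of $\mathcal N$ onto $\mathcal N$ maps $a$ to $b$, contradicting Corollary 9. Hence $\mathrm{SR}(\bar{\mathcal M})\ge\omega_1>\omega_1^{CK}=\omega_1^{\mathcal M}$. This proves Theorem A; the proposed bound fails. Together with $\mathrm{SR}(\bar{\mathcal M})\le\omega_1$ from Section 3, we get $\mathrm{SR}(\bar{\mathcal M})=\omega_1$ exactly, which completes Theorem B. $\square$

Note the contrast: by Nadel's bound, $\mathcal M$ itself, as a countable structure, has Scott rank at most $\omega_1^{CK}$.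

## 8. Borel orbit equivalence relations: Theorem C

When does the argument of Section 3 give a uniform bound after all? It does so if the trees $T_{\bar a,\bar b}$ of inequivalent pairs can be collected in a set simple enough for a boundedness theorem. We recall $\Sigma^1_1$-bounding: a $\boldsymbol\Sigma^1_1$ set of well-founded trees on a countable set has its ranks bounded by a countable ordinal; a $\Sigma^1_1(\mathcal M)$ set of well-founded trees has its ranks bounded by an ordinal below $\omega_1^{\mathcal M}$.

**Step 1: the set of trees.** Fix $n$ and let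
$$W_n=\{T_{\bar a,\bar b}:\ \bar a,\bar b\in\mathcal N^n,\ \bar a\equiv_0\bar b,\ \bar a,\bar b\text{ in different orbits}\}.$$
By Step 2 of Section 3, all trees in $W_n$ are well-founded. We check the complexity of $W_n$. A set $\subseteq\mathbb Q^+\times A$ is the code of a point of $\mathcal N$ iff for each $i\in A$ its section at $i$ is $\{q:q>r_i\}$ for a real $r_i\ge0$, and $|r_i-r_j|\le d(i,j)\le r_i+r_j$ for all $i,j$, and $\inf_ir_i=0$; this is arithmetical in $\mathcal M$. On codes, $d(a,a')<q$ iff there are $i\in A$ and rationals $r,r'$ with $d(a,i)<r$, $d(a',i)<r'$ and $r+r'\le q$; so $\equiv_0$ is arithmetical. The tree $T_{\bar a,\bar b}$ is arithmetical in the codes, uniformly. So if the orbit equivalence relation on $\mathcal N^n$ is Borel, $W_n$ is the image of a Borel set under a Borel map, hence $\boldsymbol\Sigma^1_1$. If it is $\Delta^1_1(\mathcal M)$ on codes, then $W_n$, being defined by an existential quantifier over codes in front of a $\Delta^1_1(\mathcal M)$ condition, is $\Sigma^1_1(\mathcal M)$.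

**Step 2: the bound.** By $\Sigma^1_1$-bounding there is $\alpha_n<\omega_1$ (resp. $\alpha_n<\omega_1^{\mathcal M}$) with $|\emptyset|\le\alpha_n$ for all trees in $W_n$. If $\bar a\equiv_{\alpha_n+1}\bar b$ for $n$-tuples, they are in one orbit: otherwise $\bar a\equiv_0\bar b$ by Lemma 5, so $T_{\bar a,\bar b}\in W_n$, and (3) gives $|\emptyset|\ge\alpha_n+1$, a contradiction.

**Step 3: conclusion.** Let $\alpha=\sup_n(\alpha_n+1)$. By Lemma 5 and Step 2, $\bar a\equiv_\alpha\bar b$ implies that $\bar a,\bar b$ are in one orbit, for tuples of every length; by Lemma 6 this implies $\bar a\equiv_{\alpha+1}\bar b$. So $\mathrm{SR}(\mathcal N)\le\alpha$. In the Borel case $\alpha<\omega_1$, as a countable supremum of countable ordinals. In the $\Delta^1_1(\mathcal M)$ case all $\alpha_n+1$ are below $\omega_1^{\mathcal M}$, so $\alpha\le\omega_1^{\mathcal M}$. $\square$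

For the space $\mathcal N$ of Section 4 the hypothesis already fails for $n=1$: if the orbit equivalence relation on $\mathcal N$ were Borel, Step 2 would give a countable $\alpha_1$ such that points with $a\equiv_{\alpha_1+1}b$ are always in one orbit, against Theorem A.
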